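\title{Real operators from $c_0$ into $\ell_1$ fail the Bishop--Phelps--Bollob\'as property}

\begin{abstract}
We show that, over the real field, the pair $(c_0,\ell_1)$ does not have the Bishop--Phelps--Bollob\'as property for operators. The property fails for each single value $\varepsilon\in(0,1)$ of the approximation parameter and holds for each $\varepsilon>1$. The failure for $\varepsilon<1$ extends to $(C_0(L),L_1(\nu))$ whenever $L$ is infinite and $L_1(\nu)$ is infinite-dimensional. The counterexample is the noise operator of the discrete cube $\{-1,1\}^d$, truncated to low odd degrees and sampled at polynomially many points.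
\end{abstract}

\section{Introduction}

All Banach spaces in this paper are real. For Banach spaces $X,Y$ we write $S_X$ for the unit sphere of $X$ and $\mathcal L(X,Y)$ for the space of bounded linear operators with the operator norm. An operator $S$ \emph{attains its norm} at $u\in S_X$ if $\|Su\|=\|S\|$. An operator $T$ of norm one need not attain its norm, but it almost attains it at many points $x_0$. One may ask whether every such pair $(T,x_0)$ lies near a pair $(S,u)$ with exact attainment, at a distance controlled by the defect $1-\|Tx_0\|$ alone.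

\begin{definition}
Let $\varepsilon>0$. The pair $(X,Y)$ has the \emph{Bishop--Phelps--Bollob\'as (BPB) property at level $\varepsilon$} if there is $\eta>0$ such that, whenever $T\in\mathcal L(X,Y)$ and $x_0\in S_X$ satisfy $\|T\|=1$ and $\|Tx_0\|>1-\eta$, there are $S\in\mathcal L(X,Y)$ and $u\in S_X$ with
\begin{equation}\label{eq:bpb}
\|S\|=\|Su\|=1,\qquad \|u-x_0\|<\varepsilon,\qquad \|S-T\|<\varepsilon .
\end{equation}
The pair has the \emph{BPB property} (for operators) if it has it at every level $\varepsilon>0$.
\end{definition}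

The property at one level implies the property at all larger levels. Levels $\varepsilon>2$ carry no information: take $u=x_0$ and $S=x^*(\cdot)v$ with $v\in S_Y$, $x^*\in S_{X^*}$ and $x^*(x_0)=1$.

Let $c_0$ be the space of real null sequences with the supremum norm and $\ell_1$ the space of absolutely summable real sequences. The following question is posed in \cite{PLR}: \emph{does the pair $(c_0,\ell_1)$ have the BPB property in the real case?} The answer is no.

\begin{theorem}\label{thm:main}
The pair $(c_0,\ell_1)$ fails the BPB property at every level $\varepsilon\in(0,1)$. That is, for all $\varepsilon,\eta_0\in(0,1)$ there are $T\in\mathcal L(c_0,\ell_1)$ and $x_0\in S_{c_0}$ with $\|T\|=1$ and $\|Tx_0\|>1-\eta_0$ such that no $S\in\mathcal L(c_0,\ell_1)$ and $u\in S_{c_0}$ satisfy \eqref{eq:bpb}.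
\end{theorem}

For a locally compact Hausdorff space $L$, let $C_0(L)$ be the space of continuous real functions vanishing at infinity, with the supremum norm. Theorem~\ref{thm:main} is the case of a countable discrete $L$ and counting measure $\nu$ in the next statement.

\begin{theorem}\label{thm:general}
Let $L$ be an infinite locally compact Hausdorff space and $\nu$ a positive measure with $\dim L_1(\nu)=\infty$. Then $(C_0(L),L_1(\nu))$ fails the BPB property at every level $\varepsilon\in(0,1)$.
\end{theorem}

Combined with positive results from \cite{AAGM} and \cite{AD}, this gives a classification.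

\begin{corollary}\label{cor:class}
Let $L\ne\emptyset$ be locally compact Hausdorff and let $\nu$ be a positive measure with $L_1(\nu)\ne\{0\}$. Then $(C_0(L),L_1(\nu))$ has the BPB property if and only if $L$ is finite or $\dim L_1(\nu)<\infty$.
\end{corollary}

The range of $\varepsilon$ in Theorem~\ref{thm:main} cannot be extended beyond $1$.

\begin{theorem}\label{thm:sharp}
The pair $(c_0,\ell_1)$ has the BPB property at every level $\varepsilon>1$, with $\eta=\min\{1/16,(\varepsilon-1)^2/200\}$.
\end{theorem}

Thus $1$ is the exact threshold for $(c_0,\ell_1)$; we make no claim at $\varepsilon=1$.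

Section~\ref{sec:easy} collects the simple cases, all of which suggest a positive answer. Section~\ref{sec:mass} isolates the rigidity that exact norm attainment imposes on an operator into $L_1$, states the finite-dimensional result behind Theorems~\ref{thm:main} and~\ref{thm:general}, and tests the method on Rademacher sums. That result is proved in Section~\ref{sec:cube} and transferred to $C_0(L)$ and $L_1(\nu)$ in Section~\ref{sec:transfer}. Section~\ref{sec:sharp} proves Theorem~\ref{thm:sharp} and uses only Section~\ref{sec:easy}.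

We index the coordinates of $c_0$ and of $\ell_\infty^{n+1}$ from $0$, write $e_0,e_1,\dots$ for the unit vectors, and regard $\ell_\infty^n$ as the span of $e_1,\dots,e_n$. For a real number $s$ we write $s_+=\max(s,0)$, and $\operatorname{sgn}0=0$.

\section{Cases in which the property holds}\label{sec:easy}

\emph{Finite dimensions.} If $X$ and $Y$ are finite-dimensional, the property holds by compactness. Indeed, if pairs $(T_j,x_j)$ with $\|T_jx_j\|\to1$ violated it at level $\varepsilon$, a subsequence would converge to a pair $(S,u)$ with $\|S\|=\|Su\|=1$, and this pair satisfies \eqref{eq:bpb} for large $j$. The argument gives no control of $\eta$ in terms of the dimensions.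

\emph{Approximating the operator alone.} Let $T\in\mathcal L(c_0,\ell_1)$ and let $P_n$ be the projection onto the coordinates $0,\dots,n$. Then $\|T-TP_n\|\to0$. Otherwise there are $a>0$ and vectors $x_j$ in the unit ball with $\|Tx_j\|>a$ whose supports move to infinity; such a sequence is weakly null in $c_0$, so $(Tx_j)$ is weakly null in $\ell_1$, hence norm null by Schur's theorem. Each $TP_n$ attains its norm. So norm-attaining operators are dense in $\mathcal L(c_0,\ell_1)$, and the question concerns only the simultaneous control of the point.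

\emph{Functionals.} For $Y=\mathbb R$ an operator on $c_0$ is a vector $f\in\ell_1$, and everything is explicit.

\begin{lemma}\label{lem:functional}
Let $0<\beta<1$, $\eta>0$, $x_0\in S_{c_0}$, and let $f\in\ell_1$ satisfy $\|f\|\le1$ and $\langle f,x_0\rangle>1-\eta$. Put $E=\{i:|x_0(i)|\ge1-\beta\}$, $\sigma_i=\operatorname{sgn}x_0(i)$ for $i\in E$, and $N=\{i\in E:f_i\sigma_i<0\}$. Then $E$ is finite and nonempty,
\[
\sum_{i\notin E}|f_i|\le\frac\eta\beta,\qquad\sum_{i\in N}|f_i|\le\eta,
\]
and the vector $u_0$ equal to $\sigma$ on $E$ and to $x_0$ off $E$ satisfies $u_0\in S_{c_0}$ and $\|u_0-x_0\|\le\beta$.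
\end{lemma}

\begin{proof}
The set $E$ is finite because $x_0\in c_0$, and it contains an index with $|x_0(i)|=1$; the claims on $u_0$ follow. The sum $\sum_i(|f_i|-f_ix_0(i))=\|f\|-\langle f,x_0\rangle$ is less than $\eta$ and has nonnegative terms. A term with $i\notin E$ is at least $\beta|f_i|$, and a term with $i\in N$ is at least $|f_i|$.
\end{proof}

If $\|f\|=1$ and $a=\eta/\beta+\eta<1$, delete the coordinates of $f$ outside $E\setminus N$ and normalize. The resulting functional is within $2a$ of $f$ and takes the value $1$ at $u_0$. So $(c_0,\mathbb R)$ has the property.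

More is true: by Corollary~\ref{cor:class} the pairs $(c_0,\ell_1^m)$ and $(\ell_\infty^n,\ell_1)$ have the property, and Proposition~\ref{prop:sign} below gives, at points $x_0\in\{-1,1\}^n$ of $\ell_\infty^n$, a bound that does not depend on $n$. One would guess that $\eta$ can always be taken independent of the dimensions, and that the answer for $(c_0,\ell_1)$ is yes.

The weak point of this guess lies in the small coordinates of $x_0$. A functional that almost attains its norm at $x_0$ is small on them, and they can be discarded. An operator into $\ell_1$ need not be small on them: $T(t,s)=\frac12(t+s,t-s)$ is an isometry of $\ell_\infty^2$ onto $\ell_1^2$, so it attains its norm at $e_0$ while $\|Te_1\|=1$. This rests on the identity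
\begin{equation}\label{eq:max}
|a+b|+|a-b|=2\max(|a|,|b|)\qquad(a,b\in\mathbb R),
\end{equation}
which is the basic tool in what follows.

\section{Norm attainment, mass and excess}\label{sec:mass}

\subsection{What exact attainment forces}

\begin{lemma}\label{lem:domination}
Let $S\in\mathcal L(X,L_1(\nu))$ and $u\in S_X$ satisfy $\|S\|=\|Su\|=1$. Let $v_1,\dots,v_n\in X$ satisfy $\|u+\sum_i\theta_iv_i\|\le1$ for all $\theta\in\{-1,1\}^n$. Then $\sum_i|Sv_i|\le|Su|$ almost everywhere, and so $\sum_i\|Sv_i\|\le1$.
\end{lemma}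

\begin{proof}
Fix $\theta$ and put $b=\sum_i\theta_iv_i$. Since $\|u\pm b\|\le1$, identity \eqref{eq:max} gives
\[
2\ge\|Su+Sb\|+\|Su-Sb\|=2\int\max(|Su|,|Sb|)\,d\nu\ge2\int|Su|\,d\nu=2 .
\]
Hence $\max(|Su|,|Sb|)=|Su|$ a.e., that is, $|\sum_i\theta_iSv_i|\le|Su|$ a.e. There are only $2^n$ choices of $\theta$, so outside one null set the inequality holds for all of them, and at each point the maximum of the left side over $\theta$ is $\sum_i|Sv_i|$.
\end{proof}

For $U:\ell_\infty^n\to L_1(\nu)$ define the \emph{mass}
\[
\operatorname{mass}(U)=\sum_{i=1}^n\|Ue_i\|_1=\int\max_{\|x\|\le1}|Ux|\,d\nu ,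
\]
where the maximum is taken pointwise. Compare $\|U\|=\max_{\|x\|\le1}\int|Ux|\,d\nu$: the two quantities differ in the order of maximum and integral, and $\|U\|\le\operatorname{mass}(U)$. For a matrix acting from $\ell_\infty^n$ to $\ell_1^m$, the mass is the sum of the absolute values of all entries.

Take $X=c_0$ and $x_0=e_0$. If $\|u-e_0\|<\varepsilon<1$, then $|u_i|<\varepsilon$ for $i\ge1$, so the lemma applies to $v_i=(1-\varepsilon)e_i$. An operator $S$ of norm one that attains its norm within $\varepsilon$ of $e_0$ therefore has mass at most $1/(1-\varepsilon)$ on the coordinates $1,\dots,n$, whatever $n$ is. To defeat the property it suffices to find $T$ that almost attains its norm at $e_0$ and whose restriction to these coordinates is far from all operators of bounded mass.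

\begin{proposition}\label{prop:core}
Let $\varepsilon,\eta_0\in(0,1)$. There are $n\ge1$, a finite set $J$ with a measure $\mu$ that gives each point positive measure, and an operator $T_1:\ell_\infty^{n+1}\to L_1(J,\mu)$ with $\|T_1\|=1$ and $\|T_1e_0\|>1-\eta_0$, whose restriction $V$ to $\ell_\infty^n$ satisfies $\|V-U\|>\varepsilon$ for every $U:\ell_\infty^n\to L_1(J,\mu)$ with $\operatorname{mass}(U)\le1/(1-\varepsilon)$.
\end{proposition}

Since $U=0$ is admissible and $\|V\|\le1$, distances larger than $1$ are out of reach; this is the threshold of Theorem~\ref{thm:sharp}. The proposition requires two tools: a way to keep $\|T_1\|$ close to $\|T_1e_0\|$ while $V$ is large, and a way to bound $\|V-U\|$ from below.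

\subsection{Keeping the norm close to one}

Let $\Omega=\{-1,1\}^d$ with the uniform probability $\mu$ and expectation $\mathbb E$. We send $e_0$ to the constant function $1$ and look for operators of the form $(t,x)\mapsto t+Rx$. A function $g$ on $\Omega$ is \emph{odd} if $g(-y)=-g(y)$. For $R:\ell_\infty^n\to L_1(\Omega,\mu)$ define the \emph{excess}
\[
\operatorname{exc}(R)=\max_{\|x\|\le1}\mathbb E\,(|Rx|-1)_+ .
\]

\begin{lemma}\label{lem:odd}
If $Rx$ is odd for every $x$, then the operator $(t,x)\mapsto t+Rx$ from $\ell_\infty^{n+1}$ to $L_1(\Omega,\mu)$ has norm $1+\operatorname{exc}(R)$.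
\end{lemma}

\begin{proof}
Let $g$ be odd. The map $y\mapsto-y$ preserves $\mu$, so $\mathbb E|1+g|=\mathbb E|1-g|$, and by \eqref{eq:max}
\[
\mathbb E|\pm1+g|=\tfrac12\mathbb E\big(|1+g|+|1-g|\big)=\mathbb E\max(1,|g|)=1+\mathbb E(|g|-1)_+ .
\]
The function $t\mapsto\mathbb E|t+g|$ is convex, so on $[-1,1]$ it is largest at $t=\pm1$. Take $g=Rx$ and maximize over $x$.
\end{proof}

Oddness is needed: a constant $g\in(0,1)$ has $(|g|-1)_+=0$ but $\|1+g\|_1>1$. If $\operatorname{exc}(R)=0$, then $|Rx|\le1$ everywhere for all $x$ in the ball, so $\operatorname{mass}(R)\le1$, in agreement with Lemma~\ref{lem:domination}. If the excess is small but positive, each $|Rx|$ may exceed $1$ on a small set \emph{that depends on $x$}; these sets may cover $\Omega$, and then the mass can be large. This is the room that the counterexample uses.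

\subsection{Detecting large mass}

\begin{lemma}\label{lem:test}
Let $a_1,\dots,a_N$ lie in the unit ball of $\ell_\infty^n$, let $\varphi_1,\dots,\varphi_N$ be functions on $J$ with $|\varphi_r|\le1$, and put $q_i=\frac1N\sum_ra_r(i)\varphi_r$. The linear functional
\[
\Lambda(U)=\frac1N\sum_{r=1}^N\int_J\varphi_r\,Ua_r\,d\mu=\sum_{i=1}^n\int_Jq_i\,Ue_i\,d\mu
\]
satisfies $|\Lambda(U)|\le\|U\|$ and $|\Lambda(U)|\le\max_i\|q_i\|_\infty\operatorname{mass}(U)$. Consequently
\[
\|V-U\|\ge\Lambda(V)-\max_i\|q_i\|_\infty\operatorname{mass}(U)\qquad\text{for all }U,V:\ell_\infty^n\to L_1(J,\mu).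
\]
\end{lemma}

\begin{proof}
The two expressions agree because $Ua_r=\sum_ia_r(i)Ue_i$. The first gives the bound by the norm and the second the bound by the mass. Finally $\Lambda(V)=\Lambda(V-U)+\Lambda(U)$.
\end{proof}

\begin{example}[Rademacher sums]\label{ex:rad}
Take $d=n=2$, $c\ge\frac12$ and $Rx(y)=c(x_1y_1+x_2y_2)$. Norm and excess are maxima of convex functions of $x$, so they are attained at vertices of the square. For $a_1=(1,1)$ we have $|Ra_1|=2c$ on $\{y_1=y_2\}$ and $0$ elsewhere; for $a_2=(1,-1)$ we have $|Ra_2|=2c$ on $\{y_1=-y_2\}$ and $0$ elsewhere. The two exceptional sets have measure $\frac12$ and cover $\Omega$. Thus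
\[
\|R\|=c,\qquad\operatorname{exc}(R)=c-\tfrac12,\qquad\operatorname{mass}(R)=2c .
\]
Test with $\varphi_1=\operatorname{sgn}Ra_1=\frac12(y_1+y_2)$ and $\varphi_2=\operatorname{sgn}Ra_2=\frac12(y_1-y_2)$. Then $q_1=\frac12(\varphi_1+\varphi_2)=\frac12y_1$ and $q_2=\frac12(\varphi_1-\varphi_2)=\frac12y_2$, so $\Lambda(R)=c$ and $\|R-U\|\ge c-\frac12\operatorname{mass}(U)$. The functional sees the full norm of $R$ but only half of the mass of $U$.

In dimension $d=n$ let $c>0$ and $Rx(y)=cn^{-1/2}\sum_ix_iy_i$, and test with all $\theta\in\{-1,1\}^n$ and $\varphi_\theta(y)=\operatorname{sgn}\sum_j\theta_jy_j$. Substituting $\theta_jy_j$ for $\theta_j$ gives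
\[
q_i(y)=y_i\,\mathbb E_\theta\Big[\theta_i\operatorname{sgn}\sum_j\theta_j\Big]=\kappa_ny_i,\qquad\kappa_n=\frac1n\mathbb E_\theta\Big|\sum_j\theta_j\Big|\le\frac1{\sqrt n},
\]
and $\Lambda(R)=c\sqrt n\,\kappa_n=\|R\|$. Hence $\|R-U\|\ge\|R\|-n^{-1/2}\operatorname{mass}(U)$: for large $n$, operators of bounded mass approximate $R$ hardly better than $0$ does. This is not yet a counterexample. At each vertex $Rx$ has the law of $cn^{-1/2}\sum_jy_j$, which is bounded in $L_2$ and tends to that of $cZ$ with $Z$ standard normal. So $\|R\|\to c\sqrt{2/\pi}$ and $\operatorname{exc}(R)\to\mathbb E(c|Z|-1)_+>0$. The excess tends to $0$ only if $c\to0$, and then the distance, which is at most $\|R\|$, tends to $0$ as well.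
\end{example}

We need $\|R\|$ close to $1$ with excess close to $0$. Then some $Rx$ must be close to a $\pm1$-valued function rather than to a Gaussian variable, and the weights $q_i$ must still be small.

\section{The construction on the discrete cube}\label{sec:cube}

\subsection{The noise operator as a model}

For $I\subset\{1,\dots,d\}$ let $\chi_I(y)=\prod_{r\in I}y_r$. These $2^d$ characters form an orthonormal basis of $L_2(\Omega,\mu)$; we write $\hat z(I)=\mathbb E[z\chi_I]$, so that $\sum_I\hat z(I)^2=\mathbb E z^2$. The character $\chi_I$ is odd exactly when $|I|$ is odd. For $0<\delta<1$ the kernel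
\[
K_\delta(\xi,y)=\prod_{r=1}^d(1+\delta\xi_ry_r)=\sum_I\delta^{|I|}\chi_I(\xi)\chi_I(y)
\]
is nonnegative and has mean $1$ in each variable. Its odd part
\[
K^{o}_\delta(\xi,y)=\tfrac12\big(K_\delta(\xi,y)-K_\delta(\xi,-y)\big)=\sum_{|I|\text{ odd}}\delta^{|I|}\chi_I(\xi)\chi_I(y)
\]
therefore satisfies $\mathbb E_\xi|K^o_\delta(\xi,y)|\le1$ for each $y$ and $\mathbb E_y|K^o_\delta(\xi,y)|\le1$ for each $\xi$.

Consider $R^\circ x(y)=\mathbb E_\xi[x(\xi)K^o_\delta(\xi,y)]$ as an operator from $\ell_\infty(\Omega)$ to $L_1(\Omega,\mu)$. It has odd values and excess $0$, and it maps the coordinate function $\xi\mapsto\xi_r$ to $y\mapsto\delta y_r$. Testing with these $d$ vectors and $\varphi_r(y)=y_r$ gives $\Lambda(R^\circ)=\delta$, as close to $1$ as we wish. But $R^\circ$ has mass at most $1$. There is no conflict with Lemma~\ref{lem:test}, because the weight attached to the coordinate $\xi$ is the correlation $q_\xi(y)=\frac1d\sum_r\xi_ry_r$, and this equals $1$ at $y=\xi$.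

Two independent uniform points of the cube have correlation larger than $M$ with probability exponentially small in $d$. If we keep only polynomially many coordinates $\xi_1,\dots,\xi_n$, then most $y$ are almost uncorrelated with all of them, and the weights become small. The difficulty is to keep the excess small after sampling. Since $(|g|-1)_+=\max_{|z|\le1}(zg-|z|)$ for real $g$, we have
\begin{equation}\label{eq:dual}
\operatorname{exc}(R)=\max\big\{\mathbb E[z\,Rx]-\mathbb E|z|:\ \|x\|\le1,\ z:\Omega\to[-1,1]\big\}.
\end{equation}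
For a sampled kernel this asks that an $L_1$-norm, that of the kernel applied to $z$, be estimated from the sample uniformly over all $z$. The functions $z$ span a space of dimension $2^d$, but the factors $\delta^{|I|}$ allow us to discard the characters of high degree first, and the rest span a space of polynomial dimension.

\subsection{Truncation}

Let $k$ be odd, let $\mathcal O$ be the family of all $I\subset\{1,\dots,d\}$ with $|I|$ odd and $|I|\le k$, and put $D=|\mathcal O|\le kd^k$. For $z:\Omega\to\mathbb R$ let
\[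
p_z=\sum_{I\in\mathcal O}\delta^{|I|}\hat z(I)\chi_I,\qquad\text{and let}\qquad\mathcal P=\Big\{\sum_{I\in\mathcal O}c_I\chi_I:\ \sum_Ic_I^2\le1\Big\}.
\]

\begin{lemma}\label{lem:trunc}
If $|z|\le1$, then $p_z\in\mathcal P$ and $\mathbb E|p_z|\le\mathbb E|z|+\delta^{k+2}$.
\end{lemma}

\begin{proof}
First, $\sum_I\delta^{2|I|}\hat z(I)^2\le\mathbb Ez^2\le1$. Next let $h(\xi)=\mathbb E_y[z(y)K^o_\delta(\xi,y)]=\sum_{|I|\text{ odd}}\delta^{|I|}\hat z(I)\chi_I(\xi)$. Then $\mathbb E|h|\le\mathbb E_y\big[|z(y)|\,\mathbb E_\xi|K^o_\delta(\xi,y)|\big]\le\mathbb E|z|$. The difference $h-p_z$ involves only odd $|I|>k$, that is $|I|\ge k+2$, so $\|h-p_z\|_1\le\|h-p_z\|_2\le\delta^{k+2}\|z\|_2\le\delta^{k+2}$.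
\end{proof}

The error does not depend on $d$, so $k$ can be fixed before $d$.

\subsection{Sampling}

We bound the expected uniform deviation of a random sample by a sum with random signs. The absolute values in that sum are removed by the following contraction inequality.

\begin{lemma}\label{lem:contr}
Let $A\subset\mathbb R^n$ be bounded and nonempty and let $\omega_1,\dots,\omega_n$ be independent uniform signs. Then $\mathbb E\sup_{t\in A}\sum_i\omega_i|t_i|\le\mathbb E\sup_{t\in A}\sum_i\omega_it_i$.
\end{lemma}

\begin{proof}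
We replace $|t_i|$ by $t_i$ one coordinate at a time. Fix $i$ and all signs except $\omega_i$. For $t\in A$ let $b=t_i$ and let $a$ be the sum of the other terms, some already replaced; let $A'\subset\mathbb R^2$ be the set of pairs $(a,b)$ so obtained. Averaging over $\omega_i=\pm1$, we must show
\[
\sup_{A'}(a+|b|)+\sup_{A'}(a-|b|)\le\sup_{A'}(a+b)+\sup_{A'}(a-b).
\]
For $(a,b),(a',b')\in A'$ we have $a+|b|+a'-|b'|\le a+a'+|b-b'|$. The right side equals $(a+b)+(a'-b')$ if $b\ge b'$ and $(a'+b')+(a-b)$ otherwise, and both are at most $\sup_{A'}(a+b)+\sup_{A'}(a-b)$.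
\end{proof}

\begin{lemma}\label{lem:sample}
For every $n\ge1$ there are $\xi_1,\dots,\xi_n\in\Omega$, not necessarily distinct, with
\[
\frac1n\sum_{i=1}^n|p(\xi_i)|\le\mathbb E|p|+2\sqrt{D/n}\qquad\text{for all }p\in\mathcal P .
\]
\end{lemma}

\begin{proof}
Let $\xi_i,\xi_i'$ be independent uniform points of $\Omega$ and $\omega_i$ independent uniform signs; all probability spaces are finite. Put $\Delta=\sup_{p\in\mathcal P}\big[\frac1n\sum_i|p(\xi_i)|-\mathbb E|p|\big]$. Write $\mathbb E|p|$ as the expectation of $\frac1n\sum_i|p(\xi_i')|$ and move this expectation outside the supremum. Exchanging $\xi_i$ and $\xi_i'$ for those $i$ with $\omega_i=-1$ does not change the joint law, so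
\[
\mathbb E\Delta\le\frac1n\mathbb E\sup_p\sum_i\omega_i\big(|p(\xi_i)|-|p(\xi_i')|\big)\le\frac2n\mathbb E\sup_p\sum_i\omega_i|p(\xi_i)|\le\frac2n\mathbb E\sup_p\sum_i\omega_ip(\xi_i).
\]
The second inequality splits the supremum and uses that $-\omega$ has the law of $\omega$; the third is Lemma~\ref{lem:contr} for fixed $\xi_i$. The last supremum is that of the linear form $c\mapsto\sum_Ic_IW_I$, with $W_I=\sum_i\omega_i\chi_I(\xi_i)$, over the Euclidean unit ball, so it equals $(\sum_IW_I^2)^{1/2}$. Since $\mathbb EW_I^2=n$, its expectation is at most $\sqrt{nD}$. Thus $\mathbb E\Delta\le2\sqrt{D/n}$, and some sample has $\Delta\le2\sqrt{D/n}$.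
\end{proof}

\subsection{Proof of Proposition~\ref{prop:core}}

\emph{Parameters.} We want $\Lambda(V)$ to be about $\delta$ and the weights to be at most $M$, with $\delta-M/(1-\varepsilon)>\varepsilon$ and some room for errors. Put
\[
\delta=\frac{1+\varepsilon}2,\qquad M=\frac{(1-\varepsilon)^2}8,\qquad\eta=\min\Big\{\frac{\eta_0}4,\frac{1-\varepsilon}{16}\Big\},
\]
and choose an odd $k$ with $\delta^{k+2}\le\eta/2$. For $d\ge1$ let $n=\lceil16D/\eta^2\rceil$, so that $2\sqrt{D/n}\le\eta/2$. Since $n\le16kd^k/\eta^2+1$ is bounded by a polynomial in $d$, we can fix $d$ with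
\begin{equation}\label{eq:d}
2n\,e^{-M^2d/2}\le\eta .
\end{equation}
Fix $\xi_1,\dots,\xi_n$ as in Lemma~\ref{lem:sample}, and write $\xi_i(r)$ for the $r$th coordinate of $\xi_i$.

\emph{The operator $R$ and its excess.} Define $R:\ell_\infty^n\to L_1(\Omega,\mu)$ by
\[
Rx(y)=\frac1n\sum_{i=1}^nx_i\sum_{I\in\mathcal O}\delta^{|I|}\chi_I(\xi_i)\chi_I(y).
\]
Every $Rx$ is odd. For $\|x\|\le1$ and $|z|\le1$, Lemmas~\ref{lem:sample} and~\ref{lem:trunc} give
\[
\mathbb E[z\,Rx]=\frac1n\sum_ix_ip_z(\xi_i)\le\frac1n\sum_i|p_z(\xi_i)|\le\mathbb E|p_z|+\frac\eta2\le\mathbb E|z|+\eta .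
\]
By \eqref{eq:dual}, $\operatorname{exc}(R)\le\eta$.

\emph{Removing the correlated points.} Let $a_r=(\xi_i(r))_{i=1}^n\in\{-1,1\}^n$ and $\varphi_r(y)=y_r$ for $r=1,\dots,d$. The weights of Lemma~\ref{lem:test} are $q_i(y)=\frac1d\sum_r\xi_i(r)y_r$. Under $\mu$ each $q_i$ is an average of $d$ independent signs, so Hoeffding's inequality gives $\mu(|q_i|>M)\le2e^{-M^2d/2}$. (For each tail, apply Markov's inequality to $\mathbb Ee^{\pm Mdq_i}=(\cosh M)^d\le e^{M^2d/2}$.) Let
\[
B=\{y:\max_i|q_i(y)|>M\},\qquad J=\Omega\setminus B .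
\]
By \eqref{eq:d}, $\mu(B)\le\eta$. From now on $\Lambda$ is the functional of Lemma~\ref{lem:test} on $J$, where $|q_i|\le M$.

\emph{The operator $T_1$.} Let $T_0(t,x)=(t+Rx)|_J\in L_1(J,\mu)$. By Lemma~\ref{lem:odd}, $\|T_0\|\le1+\eta$, and $\|T_0e_0\|=\mu(J)\ge1-\eta$. Put $T_1=T_0/\|T_0\|$. Then $\|T_1\|=1$ and
\[
\|T_1e_0\|\ge\frac{1-\eta}{1+\eta}\ge1-2\eta>1-\eta_0 .
\]

\emph{The value $\Lambda(V)$.} Here $Vx=(Rx)|_J/\|T_0\|$. Since $\{r\}\in\mathcal O$, orthonormality gives $\mathbb E[y_rRa_r]=\frac1n\sum_i\xi_i(r)\,\delta\xi_i(r)=\delta$. The small excess shows that little of this is lost on $B$: from $|g|\le1+(|g|-1)_+$ we get $\int_B|Ra_r|\,d\mu\le\mu(B)+\operatorname{exc}(R)\le2\eta$. Hence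
\begin{equation}\label{eq:corr}
\int_Jy_rRa_r\,d\mu\ge\delta-2\eta>0\qquad(1\le r\le d),
\end{equation}
and $\Lambda(V)\ge(\delta-2\eta)/(1+\eta)\ge\delta-3\eta$; the last inequality holds because $(\delta-3\eta)(1+\eta)\le\delta-3\eta+\delta\eta\le\delta-2\eta$.

\emph{Conclusion.} If $\operatorname{mass}(U)\le1/(1-\varepsilon)$, Lemma~\ref{lem:test} and $\delta=\varepsilon+\frac12(1-\varepsilon)$ give
\[
\|V-U\|\ge\delta-3\eta-\frac M{1-\varepsilon}\ge\varepsilon+(1-\varepsilon)\Big(\frac12-\frac3{16}-\frac18\Big)=\varepsilon+\frac3{16}(1-\varepsilon)>\varepsilon .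
\]
This proves Proposition~\ref{prop:core}. \qed

\begin{remark}[Truncation is needed]
With the same sample, let $R'x=\frac1n\sum_ix_iK^o_\delta(\xi_i,\cdot)$ use the full odd kernel. Then $\mathbb E[y_rR'a_r]=\delta$ still holds, but $\operatorname{mass}(R')\le1$, so $\frac1d\sum_r\int_Jy_rR'a_r\,d\mu\le M$. Hence $\int_B|R'a_r|\,d\mu\ge\delta-M$ for some $r$, and $\operatorname{exc}(R')\ge\delta-M-\eta$. The untruncated operator concentrates on the small set $B$.
\end{remark}

\begin{remark}[Real scalars are needed]
Identity \eqref{eq:max} fails over $\mathbb C$, and so does the bound on $\|T_0\|$. On the complex spaces, the vector $(1,\mathrm ia_r)$ has norm one, and by the triangle inequality for $\mathbb C$-valued integrals and \eqref{eq:corr},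
\[
\int_J|1+\mathrm iRa_r|\,d\mu=\int_J\big|1+\mathrm i|Ra_r|\big|\,d\mu\ge\big((1-\eta)^2+(\delta-2\eta)^2\big)^{1/2},
\]
which is not close to $1$ for small $\eta$.
\end{remark}

\section{From the cube to $C_0(L)$ and $L_1(\nu)$}\label{sec:transfer}

We embed the finite-dimensional example so that it can be recovered by contractions on both sides. On the range side this needs many disjoint sets.

\begin{lemma}\label{lem:atoms}
Let $\nu$ be a positive measure. Either for every $m$ there are $m$ pairwise disjoint measurable sets of finite positive measure, and then $\dim L_1(\nu)=\infty$, or $L_1(\nu)$ is isometric to $\ell_1^m$ for some $m\ge0$.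
\end{lemma}

\begin{proof}
Indicators of such sets are linearly independent, which gives the first claim. Otherwise let $A_1,\dots,A_m$ be such a family with $m$ maximal, and let $F$ have finite measure. By maximality $\nu(F\setminus\bigcup_jA_j)=0$, and for each $j$ one of $A_j\cap F$, $A_j\setminus F$ is null. So $1_F$ is a.e.\ a sum of some of the $1_{A_j}$. Integrable simple functions are dense in $L_1(\nu)$ and finite-dimensional subspaces are closed, so the functions $\nu(A_j)^{-1}1_{A_j}$ span $L_1(\nu)$; they are disjoint and of norm one.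
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:general}]
Let $\varepsilon,\eta_0\in(0,1)$ and take $n,J,\mu,T_1,V$ from Proposition~\ref{prop:core}.

\emph{Domain.} Since $L$ is infinite and Hausdorff, there are distinct points $t_0,\dots,t_n$ with pairwise disjoint open neighborhoods $G_0,\dots,G_n$. By Urysohn's lemma for locally compact Hausdorff spaces there are compactly supported continuous $f_i$ with $0\le f_i\le1$, $f_i(t_i)=1$ and support in $G_i$. Let $\pi f=(f(t_0),\dots,f(t_n))$ and $jx=\sum_{i=0}^nx_if_i$. Then $\pi:C_0(L)\to\ell_\infty^{n+1}$ is a contraction, $j:\ell_\infty^{n+1}\to C_0(L)$ is an isometry because the supports are disjoint, and $\pi j$ is the identity.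

\emph{Range.} By Lemma~\ref{lem:atoms} there are pairwise disjoint sets $A_y$, $y\in J$, with $0<\nu(A_y)<\infty$. Let
\[
\iota g=\sum_{y\in J}g(y)\frac{\mu(\{y\})}{\nu(A_y)}1_{A_y},\qquad (Qh)(y)=\frac1{\mu(\{y\})}\int_{A_y}h\,d\nu .
\]
Then $\iota:L_1(J,\mu)\to L_1(\nu)$ is an isometry, $\|Qh\|=\sum_y|\int_{A_y}h\,d\nu|\le\|h\|$, and $Q\iota$ is the identity.

\emph{The counterexample.} Put $T=\iota T_1\pi$ and $x_0=f_0=je_0$. Then $\|T\|\le1$ and $QTj=T_1$, so $\|T\|=1$, and $\|Tx_0\|=\|T_1e_0\|>1-\eta_0$. Suppose that $S$ and $u$ satisfy \eqref{eq:bpb}. On $G_i$ with $i\ge1$ we have $f_0=0$, so $|u|<\varepsilon$ and $|u\pm(1-\varepsilon)f_i|\le1$ there; outside $G_1\cup\dots\cup G_n$ all $f_i$ with $i\ge1$ vanish. Hence $\|u+(1-\varepsilon)\sum_{i\ge1}\theta_if_i\|\le1$ for all signs $\theta$, and Lemma~\ref{lem:domination} gives $(1-\varepsilon)\sum_{i\ge1}\|Sf_i\|\le1$. Let $U$ be the restriction of $QSj$ to $\ell_\infty^n$. Then $\operatorname{mass}(U)=\sum_{i\ge1}\|QSf_i\|\le1/(1-\varepsilon)$, while $U-V$ is a restriction of $Q(S-T)j$ and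 so $\|U-V\|<\varepsilon$. This contradicts Proposition~\ref{prop:core} and proves Theorem~\ref{thm:general}.

For Theorem~\ref{thm:main} take $L=\{0,1,2,\dots\}$ discrete and $\nu$ the counting measure on the integers that index $\ell_1$. One may choose $f_i=e_i$, so that $x_0=e_0$, and singletons $A_y$.
\end{proof}

For the corollary, recall that $Y$ has Lindenstrauss' \emph{property $\beta$} if there are pairs $(v_\alpha,v_\alpha^*)\in S_Y\times S_{Y^*}$ and $\rho<1$ such that $v_\alpha^*(v_\alpha)=1$, $|v_\alpha^*(v_\gamma)|\le\rho$ for $\alpha\ne\gamma$, and $\|v\|=\sup_\alpha|v_\alpha^*(v)|$ for all $v\in Y$.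

\begin{proof}[Proof of Corollary~\ref{cor:class}]
If $L$ is infinite and $\dim L_1(\nu)=\infty$, the property fails by Theorem~\ref{thm:general}.

Let $\dim L_1(\nu)<\infty$. By Lemma~\ref{lem:atoms}, $L_1(\nu)$ is isometric to $\ell_1^m$ with $m\ge1$. This space has property $\beta$: let $\theta$ run over the sign vectors in $\{-1,1\}^m$ with $\theta_1=1$ and put $v_\theta=\theta/m$, $v_\theta^*=\langle\theta,\cdot\rangle$. These functionals give the norm up to sign, and two distinct such vectors differ in at least $1$ and at most $m-1$ places, so $|v_\theta^*(v_{\theta'})|\le(m-2)/m$. By a theorem of Acosta, Aron, Garc\'ia and Maestre \cite{AAGM}, $(X,Y)$ has the BPB property for every $X$ when $Y$ has property $\beta$.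

Let $L$ be finite, with $n$ points. Then $C_0(L)=\ell_\infty^n$, and $(\ell_\infty^n,L_1(\nu))$ has the BPB property by a theorem of Acosta and D\'avila \cite{AD}.
\end{proof}

\section{Levels above one}\label{sec:sharp}

The plan is to discard the part of $T$ that acts on the small coordinates of $x_0$, at a cost of at most $1$, and to correct the rest by a small perturbation. On the large coordinates $x_0$ is close to a sign vector, and a change of signs turns a sign vector into the unit of the algebra $\ell_\infty^E$. This multiplicative structure gives an estimate that does not depend on the dimension.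

\subsection{Functionals almost norming the unit of an algebra}

\begin{lemma}\label{lem:algebra}
Let $A$ be a finite-dimensional real Banach algebra with unit $1$ and $\|1\|=1$, and let $\mathcal D=\{\psi\in A^*:\|\psi\|=\psi(1)=1\}$. If $\tau\in A^*$, $\|\tau\|\le1$ and $\tau(1)\ge1-\eta$ with $\eta>0$, then $\operatorname{dist}(\tau,\mathcal D)\le\sqrt{8\eta}$.
\end{lemma}

If $\tau$ is far from $\mathcal D$, then in some direction $w$ it grows faster than every $\psi\in\mathcal D$, hence faster than the one-sided derivative of the norm at $1$. In a general normed space this yields a contradiction only at a scale that depends on the space. In an algebra the exponential carries the derivative to a fixed scale with a universal second-order error.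

\begin{proof}
The set $\mathcal D$ is compact, convex, and nonempty by the Hahn--Banach theorem, and $\operatorname{dist}(\tau,\mathcal D)\le2$. Assume the distance is positive and let $0<\lambda<\operatorname{dist}(\tau,\mathcal D)$. The compact convex set $\mathcal D+\lambda B_{A^*}$, with $B_{A^*}$ the closed unit ball, does not contain $\tau$. Separating them by an element $w$ of $A^{**}=A$ with $\|w\|=1$, we get
\[
\tau(w)>\alpha+\lambda,\qquad\alpha=\max_{\psi\in\mathcal D}\psi(w)\in[-1,1].
\]

\emph{First order.} We claim that $\limsup_{s\to0^+}(\|1+sw\|-1)/s\le\alpha$. Choose $\psi_s\in S_{A^*}$ with $\psi_s(1+sw)=\|1+sw\|$. Since $\psi_s(1)\le1$, we have $(\|1+sw\|-1)/s\le\psi_s(w)$. Also $\psi_s(1)=\|1+sw\|-s\psi_s(w)\to1$, so every cluster point of $\psi_s$ as $s\to0^+$ lies in $\mathcal D$, and $\limsup\psi_s(w)\le\alpha$.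

\emph{Fixed scale.} Let $e^a=\sum_{j\ge0}a^j/j!$. For $s>0$ we have $\|e^{sw}-1-sw\|\le\sum_{j\ge2}s^j/j!=e^s-1-s$. Hence for fixed $t>0$, as $N\to\infty$,
\[
\|e^{tw}\|\le\|e^{tw/N}\|^N\le\Big(1+\frac{t\alpha}N+o\Big(\frac1N\Big)\Big)^N\to e^{t\alpha}.
\]
Since $|\alpha|\le1$, the power series give $e^{t\alpha}-1-t\alpha\le e^t-1-t$, and $e^t-1-t\le(e-2)t^2\le t^2$ for $0<t\le1$. Therefore
\[
\|1+tw\|\le e^{t\alpha}+(e^t-1-t)\le1+t\alpha+2t^2\qquad(0<t\le1).
\]

\emph{Comparison.} On the other hand $\|1+tw\|\ge\tau(1+tw)>1-\eta+t\alpha+t\lambda$. So $t\lambda-2t^2<\eta$, and $t=\lambda/4\le\frac12$ gives $\lambda^2/8<\eta$. Let $\lambda$ increase to $\operatorname{dist}(\tau,\mathcal D)$.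
\end{proof}

\subsection{Sign vectors}

\begin{proposition}\label{prop:sign}
Let $E$ be a nonempty finite set, $\sigma\in\{-1,1\}^E$, $\gamma,\kappa>0$, and let $W\in\mathcal L(\ell_\infty^E,\ell_1)$ satisfy $\|W\|\le1$ and $\|W\sigma\|\ge1-\gamma$. Then there is $S_1\in\mathcal L(\ell_\infty^E,\ell_1)$ with
\[
\|S_1\|=\|S_1\sigma\|=1,\qquad\|S_1-W\|\le\sqrt{8(\gamma+\kappa)}+\kappa .
\]
\end{proposition}

With $\kappa=\gamma$ the bound is $4\sqrt\gamma+\gamma$: at a sign vector the norm can be attained at the given point itself, uniformly in $|E|$.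

\begin{proof}
Let $Q_m$ be the projection of $\ell_1$ onto the first $m$ coordinates. Since $\|W-Q_mW\|\le\sum_{i\in E}\|We_i-Q_mWe_i\|\to0$, we can fix $m$ such that $W_1=Q_mW\in\mathcal L(\ell_\infty^E,\ell_1^m)$ satisfies $\|W-W_1\|\le\kappa$. Then $\|W_1\|\le1$, and there is $y\in\{-1,1\}^m$ with $\langle y,W_1\sigma\rangle=\|W_1\sigma\|\ge1-\gamma-\kappa$.

We need an algebra whose dual is $\mathcal L(\ell_\infty^E,\ell_1^m)$. Let $A$ be the space of real functions on $E\times\{1,\dots,m\}$ with pointwise multiplication, write $(x\otimes z)(i,l)=x_iz_l$, and use the projective tensor norm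
\[
\|a\|_\pi=\inf\Big\{\sum_j\|x_j\|_\infty\|z_j\|_\infty:\ a=\sum_jx_j\otimes z_j\Big\}.
\]
It is a seminorm that dominates $\max_{i,l}|a(i,l)|$, hence a norm, and $\|1\otimes1\|_\pi=1$. It is submultiplicative: since $(x\otimes z)(x'\otimes z')=xx'\otimes zz'$, the product of two representations is a representation of the product, with cost at most the product of the costs.

For $H\in\mathcal L(\ell_\infty^E,\ell_1^m)$ let $\tau_H(a)=\sum_{i,l}a(i,l)\,\sigma_iy_l\,(He_i)(l)$, so that $\tau_H(x\otimes z)=\langle yz,H(\sigma x)\rangle$ with coordinatewise products. The map $H\mapsto\tau_H$ is a linear bijection onto $A^*$. It is isometric: $|\tau_H(\sum_jx_j\otimes z_j)|\le\|H\|\sum_j\|x_j\|_\infty\|z_j\|_\infty$ gives $\|\tau_H\|\le\|H\|$, and the supremum of $\tau_H(x\otimes z)$ over the unit balls is $\|H\|$, because multiplication by $\sigma$ or $y$ preserves these balls. Finally $\tau_H(1\otimes1)=\langle y,H\sigma\rangle$.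

Lemma~\ref{lem:algebra} applied to $\tau_{W_1}$, together with compactness of $\mathcal D$, gives $S_1$ with $\|S_1\|=\langle y,S_1\sigma\rangle=1$ and $\|S_1-W_1\|\le\sqrt{8(\gamma+\kappa)}$. Then $1=\langle y,S_1\sigma\rangle\le\|S_1\sigma\|\le1$.
\end{proof}

\subsection{General points of $c_0$}

For a finite set $E$ let $P_E$ be the coordinate projection of $c_0$ onto $\ell_\infty^E$.

\begin{proposition}\label{prop:PE}
Let $0<\beta<1$ and $0<\eta<\beta/5$. Let $T\in\mathcal L(c_0,\ell_1)$ and $x_0\in S_{c_0}$ satisfy $\|T\|=1$ and $\|Tx_0\|>1-\eta$, and put $E=\{i:|x_0(i)|\ge1-\beta\}$. Then there are $S=SP_E\in\mathcal L(c_0,\ell_1)$ and $u_0\in S_{c_0}$ with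
\[
\|S\|=\|Su_0\|=1,\qquad\|u_0-x_0\|\le\beta,\qquad\|S-TP_E\|\le8\sqrt{\eta/\beta}.
\]
\end{proposition}

\begin{proof}
Choose a sequence $y$ of signs $\pm1$ with $\langle y,Tx_0\rangle=\|Tx_0\|$ and let $f=T^*y\in\ell_1$. Then $\|f\|\le1$ and $\langle f,x_0\rangle>1-\eta$; in particular $\|f\|>1-\eta$. With $\sigma$, $N$ and $u_0$ as in Lemma~\ref{lem:functional},
\[
\|T\sigma\|\ge\langle f,\sigma\rangle=\sum_{i\in E}|f_i|-2\sum_{i\in N}|f_i|\ge1-\eta-\frac\eta\beta-2\eta\ge1-\frac{4\eta}\beta .
\]
Apply Proposition~\ref{prop:sign} to the restriction $W$ of $T$ to $\ell_\infty^E$, with $\gamma=4\eta/\beta$ and $\kappa=\eta/\beta$, and put $S=S_1P_E$. Then $\|S\|=1$, $\|Su_0\|=\|S_1\sigma\|=1$, and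
\[
\|S-TP_E\|\le\sqrt{40\eta/\beta}+\eta/\beta\le\big(\sqrt{40}+5^{-1/2}\big)\sqrt{\eta/\beta}\le8\sqrt{\eta/\beta},
\]
where the middle step uses $\eta/\beta<\frac15$.
\end{proof}

The proposition locates the failure in Theorem~\ref{thm:main}: the part $TP_E$ of the operator can always be corrected, and the only loss is $T-TP_E$, the action on coordinates where $|x_0(i)|$ stays away from $1$. In the counterexample $E=\{0\}$ and this part is the operator $V$.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
Let $\varepsilon>1$, $\beta=\frac12$ and $\eta=\min\{1/16,(\varepsilon-1)^2/200\}$, so that $\eta<\beta/5$. Given $T$ and $x_0$, take $S$ and $u_0$ from Proposition~\ref{prop:PE}. Then $\|u_0-x_0\|\le\frac12<\varepsilon$. The map $x\mapsto x-P_Ex$ is a contraction of $c_0$, so $\|T-TP_E\|\le1$ and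
\[
\|S-T\|\le8\sqrt{2\eta}+1\le\tfrac45(\varepsilon-1)+1<\varepsilon .\qedhere
\]
\end{proof}

\begin{thebibliography}{9}

\bibitem{AAGM}
Acosta, Aron, Garc\'ia and Maestre, J. Funct. Anal. \textbf{254} (2008).

\bibitem{AD}
Acosta and D\'avila, J. Funct. Anal. \textbf{279} (2020).

\bibitem{PLR}
\emph{Possible Lines of Research (Prague, February to April 2024)},
\texttt{https://sheldondantas.com/\allowbreak wp-content/\allowbreak uploads/\allowbreak 2023/\allowbreak 12/\allowbreak POSSIBLE-LINES-OF-RESEARCH.pdf}

\end{thebibliography}
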